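\title{Stationary antichains do not make an Aronszajn tree special}

\begin{abstract}
An Aronszajn tree is SS if every subset whose set of heights is stationary contains an antichain whose set of heights is stationary. Every special Aronszajn tree is SS, and Hanazawa asked whether the converse holds. We show that ZFC does not prove the converse: under CH, a $\sigma$-closed, $\omega_2$-c.c.\ forcing adds an SS Aronszajn tree that is not special. We also prove in ZFC that if such a tree exists, then there are $\aleph_2$ stationary subsets of $\omega_1$ with pairwise nonstationary intersections.
\end{abstract}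

\section{The question}\label{sec:question}

A \emph{tree} is a partial order $T$ in which the predecessors of each node $x$ are well ordered; their order type is the height $\operatorname{ht}(x)$. We write $T_\alpha$ for the set of nodes of height $\alpha$ (the $\alpha$-th \emph{level}), $T{\upharpoonright}A=\{x\in T:\operatorname{ht}(x)\in A\}$, and $x{\upharpoonright}\alpha$ for the node of height $\alpha$ below or equal to $x$, when $\alpha\le\operatorname{ht}(x)$. A \emph{branch} is a downward closed set of pairwise comparable nodes, and an \emph{antichain} is a set of pairwise incomparable nodes. An \emph{$\omega_1$-tree} is a tree of height $\omega_1$ with countable levels, and an \emph{Aronszajn tree} is an $\omega_1$-tree with no uncountable branch. A set $Y\subseteq T$ is \emph{special} if it is a union of countably many antichains. Equivalently, there is a map from $Y$ to a countable set whose fibers are antichains, that is, a map under which distinct comparable nodes have distinct values. An antichain meets a branch in at most one node, so specialness is a concrete reason for a tree to have no uncountable branch.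

A set $C\subseteq\omega_1$ is a \emph{club} if it is unbounded and contains every $\delta>0$ such that each $\xi<\delta$ lies below an element of $C\cap\delta$. A set is \emph{stationary} if it meets every club; so a set contains no club exactly when its complement is stationary. We use two standard facts. The intersection of countably many clubs is a club, so a union of countably many nonstationary sets is nonstationary. For every $f\colon\omega_1\to\omega_1$, the set of $\delta$ with $f(\xi)<\delta$ for all $\xi<\delta$ is a club.

Call $X\subseteq T$ \emph{stationary} if $\operatorname{ht}[X]=\{\operatorname{ht}(x):x\in X\}$ is a stationary subset of $\omega_1$. The starting point is the following observation.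
\begin{equation}\label{eq:obs}
\text{A stationary special set $X\subseteq T$ contains a stationary antichain.}
\end{equation}
Indeed, if $X$ is the union of antichains $Y_n$, $n<\omega$, then $\operatorname{ht}[X]=\bigcup_n\operatorname{ht}[Y_n]$, so some $\operatorname{ht}[Y_n]$ is stationary. Following Hanazawa, we call an $\omega_1$-tree \emph{SS} if every stationary subset of it contains a stationary antichain. By \eqref{eq:obs}, every special Aronszajn tree is SS. At the other extreme, an Aronszajn tree with no uncountable antichain is not special, since it is uncountable, and it is not SS, since the whole tree is stationary and stationary antichains are uncountable. So in these two cases the properties go together. Specialness is a global decomposition of the tree, while SS is the local trace of such a decomposition: wherever one looks, on a stationary set, one finds a large antichain.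

Hanazawa asked whether every SS Aronszajn tree is special. A \emph{Hanazawa tree} is an SS Aronszajn tree that is not special. The problem, recorded as open in \cite{ALC}, is whether the existence of a Hanazawa tree is consistent with ZFC; equivalently, whether ZFC proves that every SS Aronszajn tree is special. ZFC does not refute this statement, because under $\mathrm{MA}_{\aleph_1}$ every Aronszajn tree is special \cite{BMR}; this fact is not used below.

One would first try to prove the statement by exhaustion: collect a maximal family of stationary antichains and glue them into a decomposition of the tree. Our supplementary theorem says that this works as long as there are only $\aleph_1$ pieces to glue. Recall that the nonstationary ideal on $\omega_1$ is \emph{$\omega_2$-saturated} if there is no family of $\aleph_2$ stationary subsets of $\omega_1$ with pairwise nonstationary intersections. The main theorem says that without such a restriction the gluing can fail. It is stated for a property between specialness and SS.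

\begin{definition}\label{def:dense}
An $\omega_1$-tree $T$ is \emph{densely special} if every stationary $S\subseteq\omega_1$ contains a stationary $S'$ such that $T{\upharpoonright}S'$ is special.
\end{definition}

\begin{lemma}\label{lem:dense}
Every SS $\omega_1$-tree is Aronszajn, and every densely special $\omega_1$-tree is SS. Hence a densely special $\omega_1$-tree is an SS Aronszajn tree.
\end{lemma}

\begin{proof}
An uncountable branch has one node on every level, so it is stationary, while its antichains have at most one element. This proves the first statement. For the second, let $X\subseteq T$ be stationary and choose a stationary $S'\subseteq\operatorname{ht}[X]$ with $T{\upharpoonright}S'$ special. The set $X\cap(T{\upharpoonright}S')$ is special and its set of heights is $S'$, so \eqref{eq:obs} applies to it.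
\end{proof}

\begin{theorem}\label{thm:main}
Assume CH. There is a $\sigma$-closed, $\omega_2$-c.c.\ forcing $P$ which adds a densely special, non-special Aronszajn tree. Such a tree is a Hanazawa tree. The extension satisfies CH. Consequently, if ZFC is consistent, then so is ZFC $+$ CH $+$ ``there is a Hanazawa tree'', and ZFC does not prove that every SS Aronszajn tree is special.
\end{theorem}

\begin{theorem}\label{thm:sat}
If a Hanazawa tree exists, then there are $\aleph_2$ stationary subsets of $\omega_1$ with pairwise nonstationary intersections. So if the nonstationary ideal on $\omega_1$ is $\omega_2$-saturated, then every SS Aronszajn tree is special.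
\end{theorem}

We prove Theorem~\ref{thm:sat} first, in Section~\ref{sec:glue}, because the proof shows what a counterexample must look like. Section~\ref{sec:model} treats a tree of rational sequences on which the reason for non-specialness can be seen without forcing. The remaining sections prove Theorem~\ref{thm:main}.

\section{Gluing $\aleph_1$ antichains}\label{sec:glue}

Suppose that $\aleph_1$ antichains, indexed by pairs $(n,\xi)\in\omega\times\omega_1$, cover a tree, and that each node $x$ lies in an antichain whose index satisfies $\xi<\operatorname{ht}(x)$. There are too many indices to use them as colors. But a small index can be replaced by a pointer down the tree: the node $x{\upharpoonright}\xi$ determines $\xi$ as its height, and among the nodes below a given node it is determined, recursively, by its own color. So we color $x$ by $n$ followed by the color of $x{\upharpoonright}\xi$; heights decrease, and the color is a finite sequence of integers. The lemma carries this out when only the levels in a club are covered. The pointer must then be rounded down to the club, at the cost of countably much extra information.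

\begin{lemma}\label{lem:code}
Let $T$ be an $\omega_1$-tree, $C\subseteq\omega_1$ a club, and $h\colon T{\upharpoonright}C\to\omega\times\omega_1$ a map whose fibers are antichains, such that $h(x)=(n,\xi)$ implies $\xi<\operatorname{ht}(x)$. Then $T$ is special.
\end{lemma}

\begin{proof}
The hypothesis forces $0\notin C$. Put $D=C\cup\{0\}$, and for $\xi<\omega_1$ let $\xi^-=\max(D\cap(\xi+1))$, which exists because $D$ is closed. For $\gamma\in D$ the set $J_\gamma=\{\xi:\xi^-=\gamma\}$ is the interval from $\gamma$ up to the next element of $D$, so $J_\gamma$ and $T{\upharpoonright}J_\gamma$ are countable. Fix $k\colon\omega_1\to\omega$ injective on each $J_\gamma$ and $j\colon T\to\omega$ injective on each $T{\upharpoonright}J_\gamma$. To each node $x$ we assign a label $c(x)$ and, if $x\notin T_0$, a pointer $\pi(x)<x$.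
\begin{itemize}
\item If $\operatorname{ht}(x)\notin C$, let $c(x)=(0,j(x))$, and if moreover $x\notin T_0$, let $\pi(x)=x{\upharpoonright}\operatorname{ht}(x)^-$. Here $\operatorname{ht}(x)^-<\operatorname{ht}(x)$ because $\operatorname{ht}(x)\notin D$.
\item If $\operatorname{ht}(x)\in C$ and $h(x)=(n,\xi)$, let $c(x)=(1,n,k(\xi))$ and $\pi(x)=x{\upharpoonright}\xi^-$. Here $\xi^-\le\xi<\operatorname{ht}(x)$.
\end{itemize}
Let $x,x'\notin T_0$ be comparable with $\pi(x)=\pi(x')$ and $c(x)=c(x')$; we claim that $x=x'$. Let $\gamma$ be the height of the common pointer. If the label begins with $0$, then $x,x'\in T{\upharpoonright}J_\gamma$ and $j(x)=j(x')$, so $x=x'$. If it begins with $1$, write $h(x)=(n,\xi)$ and $h(x')=(n,\xi')$. Then $\xi,\xi'\in J_\gamma$ and $k(\xi)=k(\xi')$, so $h(x)=h(x')$, and comparable nodes in one fiber of $h$ are equal.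

Heights decrease strictly along $x,\pi(x),\pi^2(x),\dots$, so $\pi^l(x)\in T_0$ for some $l<\omega$. Let $\Phi(x)=\langle c(x),c(\pi(x)),\dots,c(\pi^l(x))\rangle$; the map $\Phi$ takes countably many values. We show by induction on $l$ that comparable $x,x'$ with $\Phi(x)=\Phi(x')$ are equal. If $l=0$, both nodes lie in $T_0$ and, being comparable, are equal. If $l>0$, then $\pi(x)$ and $\pi(x')$ lie below the larger of $x,x'$, so they are comparable, and $\Phi(\pi(x))=\Phi(\pi(x'))$. By induction $\pi(x)=\pi(x')$, and the claim gives $x=x'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sat}]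
Let $T$ be an SS Aronszajn tree, and suppose that there is no family of $\aleph_2$ stationary sets with pairwise nonstationary intersections. We show that $T$ is special.

To pass from sets of nodes to sets of ordinals, we cut $T$ into countably many sets with one node on each level. Fix surjections $e_\delta\colon\omega\to T_\delta$, and for $n<\omega$ and $S\subseteq\omega_1$ put $E_n(S)=\{e_\delta(n):\delta\in S\}$. If $S$ is stationary, then SS gives a stationary antichain $Y\subseteq E_n(S)$, and $Y=E_n(S')$ for the stationary set $S'=\operatorname{ht}[Y]\subseteq S$. So every stationary $S$ contains a stationary $S'$ with $E_n(S')$ an antichain; this is the only use of SS.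

For each $n$, Zorn's lemma gives a family $\mathcal S_n$ which is maximal among families of stationary sets $S$ with $E_n(S)$ an antichain and with pairwise nonstationary intersections. By the previous paragraph and maximality, $\mathcal S_n\ne\emptyset$. By assumption $|\mathcal S_n|\le\aleph_1$, so we can write $\mathcal S_n=\{S^n_\xi:\xi<\omega_1\}$, possibly with repetitions.

The set $\{\delta:\delta\in S^n_\xi\text{ for some }\xi<\delta\}$ contains a club $C_n$. Otherwise its complement $S$ is stationary, and there is a stationary $S'\subseteq S$ with $E_n(S')$ an antichain. An ordinal $\delta\in S$ with $\delta>\xi$ is not in $S^n_\xi$, so $S'\cap S^n_\xi\subseteq\xi+1$ for every $\xi$. Thus $S'\notin\mathcal S_n$, and $\mathcal S_n\cup\{S'\}$ contradicts maximality.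

Let $C=\bigcap_nC_n$. For $\delta\in C$ and $x\in T_\delta$ choose $n$ with $x=e_\delta(n)$ and $\xi<\delta$ with $\delta\in S^n_\xi$, and put $h(x)=(n,\xi)$. The fiber of $(n,\xi)$ is contained in the antichain $E_n(S^n_\xi)$. By Lemma~\ref{lem:code}, $T$ is special.
\end{proof}

\begin{remark}\label{rem:aleph2}
We will make a tree $T$ densely special by producing a family $\mathcal A$ of subsets of $\omega_1$ such that $T{\upharpoonright}A$ is special for each $A\in\mathcal A$ and every stationary set has stationary intersection with some $A\in\mathcal A$. If $T$ is not special, such a family has at least $\aleph_2$ members. For suppose $\mathcal A=\{A_\xi:\xi<\omega_1\}$, and let $F_\xi\colon T{\upharpoonright}A_\xi\to\omega$ have antichain fibers. The set of $\delta$ lying in no $A_\xi$ with $\xi<\delta$ meets each $A_\xi$ in a bounded set, so it is nonstationary and its complement contains a club $C$. For $x\in T{\upharpoonright}C$ choose $\xi<\operatorname{ht}(x)$ with $\operatorname{ht}(x)\in A_\xi$ and put $h(x)=(F_\xi(x),\xi)$. Lemma~\ref{lem:code} shows that $T$ is special.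
\end{remark}

\section{A tree that is special on many levels and not special}\label{sec:model}

We need a mechanism which specializes a tree on a set of levels and visibly fails to specialize all of it. Let $U$ be the set of bounded, strictly increasing sequences $s\colon\alpha\to\mathbb Q_{>0}$ with $\alpha<\omega_1$, ordered by inclusion. This is a tree in which the height of $s$ is its domain. Let $g(s)$ be the supremum of the range of $s$, with $g(\emptyset)=0$. The function $g$ is nondecreasing along the tree order. If $s$ has successor height, then $g(s)$ is the last term of $s$, a rational number. Two distinct comparable sequences of successor height have different last terms, so $U$ is special on the set of successor levels.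

\begin{proposition}\label{prop:model}
The tree $U$ is not special.
\end{proposition}

\begin{proof}
Let $F\colon U\to\omega$ have antichain fibers. We build $s_0\subsetneq s_1\subsetneq\cdots$ in $U$ and rationals $b_0>b_1>\cdots$ with $g(s_k)<b_k$, starting from $s_0=\emptyset$ and $b_0=1$. At step $k$ we ask whether the color $k$ occurs above $s_k$ within the bound $b_k$: if there is $s\supseteq s_k$ in $U$ with $g(s)<b_k$ and $F(s)=k$, let $s_k'$ be such an $s$, and otherwise let $s'_k=s_k$. Choose rationals $q$ and $b_{k+1}$ with $g(s'_k)<q<b_{k+1}<b_k$, and let $s_{k+1}$ be $s'_k$ followed by $q$.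

Let $s_\omega=\bigcup_ks_k$. For each $k$ and all $l>k$ we have $g(s_l)<b_l\le b_{k+1}$, so $g(s_\omega)\le b_{k+1}<b_k$. In particular $s_\omega\in U$. Let $k=F(s_\omega)$. Then $s_\omega$ itself shows that the answer at step $k$ was yes. So $F(s_k')=k=F(s_\omega)$ with $s'_k\subsetneq s_\omega$, a contradiction.
\end{proof}

The proof used two things: a node below a bound has proper extensions below the same bound, and the limit of the construction is a node that stays below \emph{all} the bounds $b_k$. Three features of $U$ have to be changed.

First, $U$ is not an $\omega_1$-tree. Its finite levels are countable, but $g$ takes every positive real value on level $\omega$. At limit levels we may keep only countably many branches, and the one built against $F$ must be among them. Forcing arranges this: the tree is built in countable pieces, and the branch is built together with the piece that will contain it.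

Second, the successor ordinals form a nonstationary set. We need $g$ to be rational, and to jump, on a stationary set $A$ of levels. We therefore treat $g$ as a separate nondecreasing real function on the tree and decide level by level whether the level is put into $A$.

Third, by Remark~\ref{rem:aleph2} we need $\aleph_2$ pairs $(A_i,g_i)$ on the same tree. A single bound $b$ becomes a finite tuple of bounds.

\section{The forcing}\label{sec:forcing}

\subsection*{Standard facts}
In a forcing $P$, $q\le p$ means that $q$ is stronger. $P$ is \emph{$\sigma$-closed} if every decreasing $\omega$-sequence has a lower bound, and \emph{$\omega_2$-c.c.}\ if every set of pairwise incompatible conditions has size at most $\aleph_1$. Let $G\subseteq P$ be generic over $V$. Then any two members of $G$ have a common extension in $G$; $G$ meets every dense set and every maximal antichain of $P$ that lies in $V$; a statement true in $V[G]$ is forced by a member of $G$; and the conditions deciding a given statement are dense. If $P$ is $\sigma$-closed, every function in $V[G]$ from a countable ordinal into $V$ belongs to $V$; hence $\omega_1$ is preserved, no reals are added, and CH is preserved. If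 $P$ is also $\omega_2$-c.c., then $\omega_2$ is preserved. Finally, under CH the $\Delta$-system lemma says that every family of $\aleph_2$ countable sets has a subfamily of size $\aleph_2$ whose pairwise intersections are all equal to one set $\rho$.

\begin{lemma}\label{lem:lower}
Let $P$ be $\sigma$-closed and $G\subseteq P$ generic. Every countable $H\subseteq G$ in $V[G]$ has a lower bound in $G$.
\end{lemma}

\begin{proof}
We may assume $H\neq\emptyset$ and write $H=\{h_n:n<\omega\}$; this sequence is in $V$. Let $D$ be the set of conditions which are incompatible with some $h_n$ or lie below all $h_n$. To see that $D$ is dense, let $q_0$ be given. If $q_n$ is incompatible with $h_n$, then $q_n\in D$ and we stop; otherwise let $q_{n+1}$ be a common extension of $q_n$ and $h_n$. If the process never stops, a lower bound of the $q_n$ is in $D$. A member of $D\cap G$ is compatible with every $h_n$, so it lies below all of them.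
\end{proof}

\subsection*{Conditions}
Assume CH from now on. Our trees consist of functions $x\colon\alpha\to\omega$, ordered by inclusion, so that $\operatorname{ht}(x)=\alpha$ is the domain of $x$ and $x{\upharpoonright}\beta$ is the usual restriction. Let $\omega^{\le\eta}=\bigcup_{\alpha\le\eta}\omega^\alpha$, let $t_\alpha=t\cap\omega^\alpha$, and let $x^\frown n$ be $x$ followed by $n$. A \emph{bound} is a function $b$ from a finite subset of $\omega_2$ into $\mathbb Q$. Given real functions $g_i$ ($i\in a$) on a tree $t$, a \emph{bound on $a$} is a bound with $\operatorname{dom}b\subseteq a$, and $x\in t$ \emph{obeys} such a bound if $g_i(x)<b(i)$ for all $i\in\operatorname{dom}b$.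

\begin{definition}\label{def:P}
A condition of $P$ is a tuple $p=(\eta,t,a,\langle A_i\rangle_{i\in a},\langle g_i\rangle_{i\in a})$ where $\eta<\omega_1$; $t\subseteq\omega^{\le\eta}$ is countable, nonempty and closed under restrictions; $a\subseteq\omega_2$ is countable; $A_i\subseteq\eta+1$; $g_i\colon t\to[0,\infty)$; and the following hold.
\begin{itemize}
\item[(C1)] If $x\subseteq y$ in $t$, then $g_i(x)\le g_i(y)$.
\item[(C2)] If $\operatorname{ht}(y)\in A_i$, then $g_i(y)\in\mathbb Q$ and $g_i(x)<g_i(y)$ for all $x\subsetneq y$.
\item[(C3)] If $\alpha<\beta\le\eta$ and $x\in t_\alpha$ obeys a bound $b$ on $a$, then infinitely many $y\in t_\beta$ with $y\supset x$ obey $b$.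
\end{itemize}
We call $\eta$ the \emph{height}, $a$ the \emph{support}, and $(A_i,g_i)$ the \emph{$i$-th coordinate} of $p$, and write $\eta_p,t_p,a_p,A^p_i,g^p_i$. Put $q\le p$ if $\eta_q\ge\eta_p$, $t_q\cap\omega^{\le\eta_p}=t_p$, $a_q\supseteq a_p$, and for every $i\in a_p$ we have $A^q_i\cap(\eta_p+1)=A^p_i$ and $g^q_i{\upharpoonright}t_p=g^p_i$.
\end{definition}

Each clause of $q\le p$ says that a component of $q$ restricts to the corresponding component of $p$, so $\le$ is transitive. The tuple with $\eta=0$, $t=\{\emptyset\}$, $a=\emptyset$ is a condition. Clause (C2) specializes the tree on $A_i$, and (C3) is the room to move that was used in Proposition~\ref{prop:model}. Applied to $x=\emptyset$ and the empty bound, (C3) shows that $t_\beta$ is infinite for $0<\beta\le\eta$. If $q\le p$, $x\in t_p$ and $b$ is a bound on $a_p$, then $x$ obeys $b$ in $p$ exactly when it obeys $b$ in $q$.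

Write $b'\ll b$ if $\operatorname{dom}b'\supseteq\operatorname{dom}b$ and $b'(i)<b(i)$ for all $i\in\operatorname{dom}b$. Bounds can always be tightened and enlarged:
\begin{equation}\label{eq:tight}
\begin{array}{l}
\text{if $x$ obeys a bound $b$ on $a$ and $u\subseteq a$ is finite, then $x$ obeys}\\
\text{some bound $b'\ll b$ on $a$ with $u\subseteq\operatorname{dom}b'$.}
\end{array}
\end{equation}
Take $b'(i)$ rational in $(g_i(x),b(i))$ for $i\in\operatorname{dom}b$, and rational above $g_i(x)$ for the other $i\in u$.

Two extensions are immediate, and both use that (C1) allows $g_i$ to stay constant.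
\begin{itemize}
\item[(E1)] A new index $i$ can be added to the support, with $A_i=\emptyset$ and $g_i\equiv0$. For (C3): if one node satisfies $g_i(x)<b(i)$, then all nodes do.
\item[(E2)] The height can be raised from $\eta$ to $\eta+1$ by adding all $x^\frown n$ for $x\in t_\eta$, $n<\omega$, with $g_i(x^\frown n)=g_i(x)$ and the same $A_i$. Then (C1) persists and (C2) asks nothing at $\eta+1\notin A_i$. For (C3) at $\beta=\eta+1$: if $\alpha=\eta$, all $x^\frown n$ obey $b$; if $\alpha<\eta$, take infinitely many $y\in t_\eta$ above $x$ obeying $b$ and use the nodes $y^\frown0$.
\end{itemize}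

\subsection*{Limit levels}
Let $p_0\ge p_1\ge\cdots$ be conditions such that $\lambda=\sup_n\eta_{p_n}$ is not attained; then $\lambda$ is a limit ordinal. Let $t=\bigcup_nt_{p_n}$, $a=\bigcup_na_{p_n}$, and for $i\in a$ let $A_i$ and $g_i$ be the unions of the $A_i^{p_n}$ and the $g_i^{p_n}$ over those $n$ with $i\in a_{p_n}$. By the definition of the order, these unions restrict to the components of each $p_n$, and $g_i$ is a function defined on all of $t$. Clauses (C1)--(C3) hold at levels below $\lambda$, because an instance of any of them mentions a level $\beta<\lambda$ and finitely many indices, and is therefore an instance for some $p_n$.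

To obtain a condition we must add a level $\lambda$. A \emph{cofinal branch} is a function $z\in\omega^\lambda$ with $z{\upharpoonright}\alpha\in t$ for all $\alpha<\lambda$. Put $g_i^*(z)=\sup_{\alpha<\lambda}g_i(z{\upharpoonright}\alpha)$. By (C1), $z$ can be made a node only if it is \emph{good}, meaning that $g^*_i(z)<\infty$ for every $i\in a$. We say that $z$ obeys $b$ if $g_i^*(z)<b(i)$ for all $i\in\operatorname{dom}b$. The difficulty is that goodness concerns infinitely many coordinates while (C3) controls finitely many; we resolve it by enlarging the bounds along the branch.

\begin{lemma}\label{lem:limit}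
In the situation just described, the following hold.
\begin{itemize}
\item[(a)] Let $x_0\subseteq x_1\subseteq\cdots$ be nodes of $t$ with heights cofinal in $\lambda$, and let $b_0\gg b_1\gg\cdots$ be bounds with $\bigcup_k\operatorname{dom}b_k=a$ such that $x_k$ obeys $b_k$. Then $z=\bigcup_kx_k$ is a good cofinal branch which obeys every $b_k$.
\item[(b)] If $x\in t$ obeys a bound $b$ on $a$, then infinitely many good cofinal branches $z\supset x$ obey $b$.
\item[(c)] For every countable set $Z_0$ of good cofinal branches there is a lower bound $p$ of the $p_n$ with $\eta_p=\lambda$, $a_p=a$, $Z_0\subseteq t_p$, and, for all $i\in a$, $\lambda\notin A^p_i$ and $g^p_i(z)=g^*_i(z)$ for $z\in Z_0$.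
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $i\in\operatorname{dom}b_k$. For $l>k$ we have $g_i(x_l)<b_l(i)\le b_{k+1}(i)$. By (C1) and cofinality, $g^*_i(z)=\sup_{l>k}g_i(x_l)\le b_{k+1}(i)<b_k(i)$. So $z$ obeys $b_k$, and $z$ is good because each $i\in a$ lies in some $\operatorname{dom}b_k$.

(b) Write $a$ as an increasing union of finite sets $u_k$, and fix $\operatorname{ht}(x)<\lambda_1<\lambda_2<\cdots$ with supremum $\lambda$. Put $x_0=x$, $b_0=b$. Given $x_k$ obeying $b_k$, use (C3) to choose $x_{k+1}\supset x_k$ of height $\lambda_{k+1}$ obeying $b_k$, and use \eqref{eq:tight} to choose $b_{k+1}\ll b_k$ obeyed by $x_{k+1}$ with $u_k\subseteq\operatorname{dom}b_{k+1}$. By (a), $\bigcup_kx_k$ is good and obeys $b$. There are infinitely many choices of $x_1$, all of height $\lambda_1$, and different choices give different branches.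

(c) There are countably many pairs $(x,b)$ with $x\in t$ obeying a bound $b$ on $a$. So by (b) there is a countable set $Z\supseteq Z_0$ of good cofinal branches which contains, for each such pair, infinitely many $z\supset x$ obeying $b$. Let $t_p=t\cup Z$, extend $g_i$ by $g_i^p(z)=g^*_i(z)$ for $z\in Z$, and let $A_i^p=A_i\subseteq\lambda$. Then (C1) holds because $g_i^*(z)$ is a supremum, (C2) asks nothing at $\lambda$, and (C3) at $\beta=\lambda$ holds by the choice of $Z$. The components of $p$ restrict to those of each $p_n$, so $p\le p_n$.
\end{proof}

\subsection*{Closure and chain condition}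

\begin{lemma}\label{lem:closed}
$P$ is $\sigma$-closed. For every $p\in P$ and every countable $\alpha\ge\eta_p$ there is $q\le p$ with $\eta_q=\alpha$.
\end{lemma}

\begin{proof}
Let $p_0\ge p_1\ge\cdots$. If $\sup_n\eta_{p_n}$ is not attained, use Lemma~\ref{lem:limit}(c) with $Z_0=\emptyset$. If it is attained, then $\eta_{p_n}$ and $t_{p_n}$ are constant from some $n_0$ on, and for $n\ge n_0$ a coordinate $i\in a_{p_n}$ does not change after stage $n$. Let $p$ have this height and tree, the support $\bigcup_na_{p_n}$, and these final coordinates. Each instance of (C1)--(C3) mentions finitely many indices, so it is an instance for some $p_n$. Thus $p$ is a condition, and a lower bound.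

The second statement is proved by induction on $\alpha$, for all $p$ with $\eta_p\le\alpha$. If $\alpha=\eta_p$, take $q=p$. If $\alpha=\alpha'+1>\eta_p$, extend $p$ to height $\alpha'$ and apply (E2). If $\alpha>\eta_p$ is a limit, choose $\eta_p=\alpha_0<\alpha_1<\cdots$ with supremum $\alpha$, use the induction hypothesis to get $p=p_0\ge p_1\ge\cdots$ with $\eta_{p_n}=\alpha_n$, and apply Lemma~\ref{lem:limit}(c).
\end{proof}

Two conditions with the same tree and disjoint supports need not be compatible in any evident way, since (C3) asks for nodes that are small in coordinates from both supports at once. The remedy is to compare conditions whose coordinates are copies of one another.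

\begin{lemma}\label{lem:cc}
$P$ is $\omega_2$-c.c.
\end{lemma}

\begin{proof}
Let $\aleph_2$ conditions be given. Either $\aleph_2$ of them have the same support, or $\aleph_2$ different supports occur and the $\Delta$-system lemma applies. In both cases we may assume that $a_p\cap a_q=\rho$ for all distinct $p,q$ in the family. For $p$ in the family let $\pi_p\colon\theta_p\to a_p$ be the increasing enumeration of $a_p$ by a countable ordinal, and let the \emph{type} of $p$ be
\[
\bigl(\eta_p,\ t_p,\ \theta_p,\ \pi_p^{-1}[\rho],\ \langle(A^p_{\pi_p(\nu)},g^p_{\pi_p(\nu)}):\nu<\theta_p\rangle\bigr).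
\]
There are $\aleph_1$ choices for $\eta_p$ and $\theta_p$. Given these, $t_p$ is a countable subset of a set of size at most $2^{\aleph_0}$, the fourth entry is a subset of $\theta_p$, and the last is a countable sequence of subsets of $\eta_p+1$ and functions $t_p\to\mathbb R$; each has at most $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ possible values. By CH there are $\aleph_1$ types, so two distinct conditions $p,q$ of the family have the same type.

Let $\pi=\pi_q\circ\pi_p^{-1}\colon a_p\to a_q$. It is an order isomorphism with $A^q_{\pi(i)}=A^p_i$ and $g^q_{\pi(i)}=g^p_i$. It maps $\rho$ onto $\rho$, and an order isomorphism of a well-ordered set onto itself is the identity, so $\pi$ fixes $\rho$ pointwise. Hence $p$ and $q$ have the same coordinates on $\rho$, and we can define $r$ with the common height and tree, the support $a_p\cup a_q$, and the coordinates of $p$ and $q$. Clauses (C1) and (C2) concern one coordinate at a time. For (C3), let $b$ be a bound on $a_p\cup a_q$. Define a bound $b^*$ on $a_p$ as follows: its domain is the set of $i\in a_p$ such that $i$ or $\pi(i)$ is in $\operatorname{dom}b$, and $b^*(i)$ is the least of the numbers $b(i)$, $b(\pi(i))$ that are defined.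 Since $g^r_{\pi(i)}=g^r_i=g^p_i$, a node obeys $b$ in $r$ if and only if it obeys $b^*$ in $p$. So (C3) for $r$ follows from (C3) for $p$, and $r\le p,q$.
\end{proof}

\subsection*{The generic tree}
Let $G\subseteq P$ be generic over $V$. By Lemmas~\ref{lem:closed} and~\ref{lem:cc}, $\omega_1$ and $\omega_2$ are preserved and $V[G]$ satisfies CH. In $V[G]$ put $T=\bigcup_{p\in G}t_p$, and for $i<\omega_2$ let $A_i$ and $g_i$ be the unions of the $A^p_i$ and the $g^p_i$ over $p\in G$ with $i\in a_p$. Let $\dot T$ and $\dot A_i$ be the names given by these definitions, so that $p\Vdash t_p\subseteq\dot T$ and $p\Vdash A^p_i\subseteq\dot A_i$ for $i\in a_p$.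

\begin{lemma}\label{lem:generic}
In $V[G]$, $T$ is an $\omega_1$-tree, and $T{\upharpoonright}A_i$ is special for every $i<\omega_2$.
\end{lemma}

\begin{proof}
By (E1) and Lemma~\ref{lem:closed}, for every $\alpha<\omega_1$ and $i<\omega_2$ the conditions $p$ with $\eta_p\ge\alpha$ and $i\in a_p$ are dense, so $G$ contains one. Any two members of $G$ have a common extension, so for such $p\in G$ we have $T\cap\omega^{\le\eta_p}=t_p$, $A_i\cap(\eta_p+1)=A^p_i$ and $g_i{\upharpoonright}t_p=g_i^p$. Thus $T_\alpha=(t_p)_\alpha$ is countable and nonempty. If $x\subsetneq y$ are in $T{\upharpoonright}A_i$, take such a $p$ for $\alpha=\operatorname{ht}(y)$; by (C2), $g_i(x)<g_i(y)$. Also by (C2), $g_i$ maps $T{\upharpoonright}A_i$ into $\mathbb Q$. So the fibers of $g_i$ on $T{\upharpoonright}A_i$ are countably many antichains.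
\end{proof}

\section{The generic tree is not special}\label{sec:nonspecial}

We repeat the proof of Proposition~\ref{prop:model}, now extending the condition along with the node. The supports grow during the construction, so the bounds must eventually catch every index that appears.

\begin{proposition}\label{prop:nonspecial}
$T$ is not special in $V[G]$.
\end{proposition}

\begin{proof}
Suppose that $p$ forces that $\dot F\colon\dot T\to\omega$ has antichain fibers; by (E1) we may assume $a_p\ne\emptyset$. Working in $V$, we build conditions $p_0\ge p_1\ge\cdots$ of strictly increasing heights, nodes $x_0\subsetneq x_1\subsetneq\cdots$ with $x_k\in t_{p_k}$ of height $\eta_{p_k}$, and bounds $b_0\gg b_1\gg\cdots$ such that $b_k$ is a bound on $a_{p_k}$ obeyed by $x_k$. When $p_k$ is chosen, we fix an enumeration $\langle i(k,m):m<\omega\rangle$ of $a_{p_k}$, possibly with repetitions. Let $p_0=p$, let $x_0$ be any node of $t_p$ of height $\eta_p$, and let $b_0=\emptyset$.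

At step $k$, call a pair $(q,y)$ a \emph{$k$-witness} if
\[
q\le p_k,\qquad y\in t_q,\qquad y\supseteq x_k,\qquad y\text{ obeys }b_k\text{ in }q,\qquad q\Vdash\dot F(y)=k.
\]
If a $k$-witness exists, let $(q_k,y_k)$ be one; otherwise let $(q_k,y_k)=(p_k,x_k)$. In both cases $y_k$ obeys $b_k$ in $q_k$. By Lemma~\ref{lem:closed} choose $p_{k+1}\le q_k$ with $\eta_{p_{k+1}}>\eta_{q_k}$. Since $\operatorname{ht}(y_k)\le\eta_{q_k}<\eta_{p_{k+1}}$, clause (C3) for $p_{k+1}$ gives $x_{k+1}\supsetneq y_k$ of height $\eta_{p_{k+1}}$ obeying $b_k$. By \eqref{eq:tight} choose a bound $b_{k+1}\ll b_k$ on $a_{p_{k+1}}$, obeyed by $x_{k+1}$, whose domain contains all $i(l,m)$ with $l,m\le k$.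

The heights $\eta_{p_k}$ do not attain their supremum $\lambda$, the heights of the $x_k$ are cofinal in $\lambda$, and $\bigcup_k\operatorname{dom}b_k=\bigcup_ka_{p_k}$. By Lemma~\ref{lem:limit}(a), $z=\bigcup_kx_k$ is a good cofinal branch obeying every $b_k$. By Lemma~\ref{lem:limit}(c) with $Z_0=\{z\}$ there is a lower bound $p_\omega$ of the $p_k$ with $z\in t_{p_\omega}$ and $g^{p_\omega}_i(z)=g^*_i(z)$; so the node $z$ obeys every $b_k$ in $p_\omega$.

As $p_\omega\Vdash z\in\dot T$, there are $r\le p_\omega$ and $k<\omega$ with $r\Vdash\dot F(z)=k$. Then $(r,z)$ is a $k$-witness, so $(q_k,y_k)$ was chosen to be a $k$-witness. Since $r\le p_{k+1}\le q_k$, we get $r\Vdash\dot F(y_k)=k=\dot F(z)$, while $y_k\subsetneq x_{k+1}\subseteq z$. This contradicts $r\le p$.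
\end{proof}

\begin{remark}\label{rem:lambda}
The proof depends on the freedom to leave $\lambda$ out of every $A_i$. The color $k$ of $z$ is decided only after $z$ is put into the tree, so $z$ must obey all the $b_k$. If $b_k(i)-g_i(x_k)\to0$, this forces the value of $g_i$ at $z$ to be $g_i^*(z)$, which may be irrational, and then (C2) excludes $\lambda\in A_i$.
\end{remark}

\section{The generic tree is densely special}\label{sec:dense}

We want, for each stationary $S\in V[G]$, an index $i$ with $S\cap A_i$ stationary. Given a name $\dot C$ for a club, we must find one condition forcing some $\delta$ into $\dot C$, $\dot S$ and $\dot A_i$. Membership in $\dot C$ can be forced by conditions of height below $\delta$, since $\dot C$ is closed. The difficulty is $\dot S$: a condition $e$ forcing $\delta\in\dot S$ may have height $\delta$ or more, and if $i\in a_e$ it may already have decided that $\delta\notin\dot A_i$. The chain condition provides an index $i$ which is outside the supports of all the conditions needed to decide $\dot S$. We then take a condition $r$ below everything in sight and rewrite its $i$-th coordinate from level $\delta$ on (Figure~\ref{fig:rewrite}). The rewritten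 condition is no longer below $r$ in general, but it is below every condition that did not see the rewritten part.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!35] (3.8,2.2) rectangle (4.2,3.6);
\draw (0,0) rectangle (6.4,3.6);
\draw[dotted] (3.8,0) -- (3.8,3.6);
\draw[dotted] (4.2,0) -- (4.2,3.6);
\draw[dashed] (0,2.2) -- (6.4,2.2);
\draw[thick] (0.3,0) rectangle (3.1,3.0);
\draw[thick] (2.3,0) rectangle (5.8,1.5);
\draw[thick] (3.4,0) rectangle (4.7,0.8);
\node at (1.2,1.2) {$e$};
\node at (5.2,1.1) {$h_\xi$};
\node at (4.45,0.4) {$p$};
\node[left] at (0,2.2) {$\delta$};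
\node[left] at (0,3.6) {$\eta_r$};
\node[below] at (4.0,0) {$i$};
\node[below] at (1.2,0) {indices in $a_r$};
\end{tikzpicture}
\caption{Rewriting a condition $r$. Each condition is drawn as the rectangle (support) $\times$ (levels up to its height). Only the shaded part of $r$, coordinate $i$ from level $\delta$ on, is changed. The conditions $p$ and $h_\xi$ have height below $\delta$, and $e$ does not have $i$ in its support, so the rewritten condition still extends all of them.}
\label{fig:rewrite}
\end{figure}

\begin{lemma}\label{lem:rewrite}
Let $r\in P$, $i\in a_r$ and $0<\delta\le\eta_r$. There is $r'\in P$ with $i\in a_{r'}$ and $\delta\in A^{r'}_i$ such that $r'\le s$ for every $s\in P$ with $r\le s$ that satisfies $\eta_s<\delta$ or $i\notin a_s$.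
\end{lemma}

\begin{proof}
Write $\eta,t,a,A_j,g_j$ for the components of $r$. The level $t_\delta$ is countably infinite; let $\{y_k:k<\omega\}$ enumerate it without repetition. To put $\delta$ into the $i$-th set we round the values on $t_\delta$ up to rationals, by amounts tending to $0$, and keep the function constant above $\delta$. Let $r'$ have the same height, tree, support and coordinates $j\ne i$ as $r$, and let its $i$-th coordinate be given by $A'_i=(A_i\cap\delta)\cup\{\delta\}$ and
\[
g'_i(x)=
\begin{cases}
g_i(x)&\text{if }\operatorname{ht}(x)<\delta,\\
\text{a rational in }(g_i(y_k),\,g_i(y_k)+2^{-k})&\text{if }x=y_k,\\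
g_i'(x{\upharpoonright}\delta)&\text{if }\operatorname{ht}(x)>\delta.
\end{cases}
\]

(C1) Let $x\subseteq y$. If $\operatorname{ht}(y)<\delta$, nothing changed. If $\operatorname{ht}(x)\ge\delta$, then $g'_i(x)=g'_i(y)$. If $\operatorname{ht}(x)<\delta\le\operatorname{ht}(y)$, then $g'_i(x)=g_i(x)\le g_i(y{\upharpoonright}\delta)<g'_i(y{\upharpoonright}\delta)=g_i'(y)$.

(C2) At levels in $A_i\cap\delta$ nothing changed. At level $\delta$ the values are rational, and the last display of inequalities gives $g'_i(x)<g'_i(y_k)$ for $x\subsetneq y_k$.

(C3) Let $\alpha<\beta\le\eta$ and let $x\in t_\alpha$ obey $b$ in $r'$. If $i\notin\operatorname{dom}b$ or $\beta<\delta$, the instance involves nothing that changed. So let $i\in\operatorname{dom}b$ and $\beta\ge\delta$, and let $b^\circ$ be the restriction of $b$ to $\operatorname{dom}b\setminus\{i\}$. A node $y$ obeys $b$ in $r'$ if and only if it obeys $b^\circ$ in $r$ and $g'_i(y)<b(i)$.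

\emph{Case $\alpha\ge\delta$.} By (C3) for $r$, infinitely many $y\in t_\beta$ above $x$ obey $b^\circ$ in $r$, and $g'_i(y)=g_i'(x)<b(i)$ for each of them.

\emph{Case $\alpha<\delta=\beta$.} Here $g_i(x)=g'_i(x)<b(i)$. Choose a rational $\tau$ with $g_i(x)<\tau<b(i)$, and let $b^-=b^\circ\cup\{(i,\tau)\}$. Then $x$ obeys $b^-$ in $r$, so infinitely many $y\in t_\delta$ above $x$ obey $b^-$ in $r$. All but finitely many of them are of the form $y_k$ with $2^{-k}<b(i)-\tau$, and then $g'_i(y_k)<\tau+2^{-k}<b(i)$. These nodes obey $b$ in $r'$.

\emph{Case $\alpha<\delta<\beta$.} By the previous case, infinitely many $y\in t_\delta$ above $x$ obey $b$ in $r'$. By the first case, each such $y$ has an extension in $t_\beta$ obeying $b$ in $r'$, and distinct $y$ have distinct extensions.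

So $r'\in P$. Let $r\le s$. The clauses of $r'\le s$ on heights, trees, supports and coordinates $j\ne i$ are those of $r\le s$. If $i\notin a_s$, there is no other clause. If $i\in a_s$ and $\eta_s<\delta$, then $A'_i\cap(\eta_s+1)=A_i\cap(\eta_s+1)=A^s_i$ and $g'_i{\upharpoonright}t_s=g_i{\upharpoonright}t_s=g^s_i$.
\end{proof}

The case $\alpha<\delta=\beta$ is the reason for the words ``infinitely many'' in (C3). If $x$ had a single extension $y$ on level $\delta$, then after rounding $g'_i(y)>g'_i(x)$, and a bound with $b(i)$ between these two numbers would be obeyed by $x$ and by no extension of $x$ on level $\delta$.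

\begin{proposition}\label{prop:dense}
In $V[G]$, for every stationary $S\subseteq\omega_1$ there is $i<\omega_2$ such that $S\cap A_i$ is stationary.
\end{proposition}

\begin{proof}
Let $\dot S$ be a name for $S$. In $V$, for each $\alpha<\omega_1$ let $\mathcal M_\alpha$ be a maximal antichain of $P$ consisting of conditions which decide ``$\alpha\in\dot S$''; it exists because such conditions are dense. Let $I$ be the union of the supports $a_e$ for $e\in\mathcal M_\alpha$, $\alpha<\omega_1$. By Lemma~\ref{lem:cc}, $I$ is a union of at most $\aleph_1$ countable sets, so we can fix $i\in\omega_2\setminus I$.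

Suppose that $S\cap A_i$ is nonstationary. Then there are a name $\dot C$, with value $C$ in $V[G]$, and $p\in G$ such that
\begin{equation}\label{eq:p}
p\Vdash\text{``$\dot C$ is a club and $\dot C\cap\dot S\cap\dot A_i=\emptyset$''}.
\end{equation}
Extending $p$ within $G$, we may assume $i\in a_p$. In $V[G]$ choose for each $\xi<\omega_1$ some $\gamma_\xi\in C$ with $\gamma_\xi>\xi$, and $h_\xi\in G$ with $h_\xi\Vdash\gamma_\xi\in\dot C$. The set of $\delta>\eta_p$ such that $\gamma_\xi<\delta$ and $\eta_{h_\xi}<\delta$ for all $\xi<\delta$ is a club in $V[G]$, so it contains some $\delta\in S$. The countable sequence $\langle(\gamma_\xi,h_\xi):\xi<\delta\rangle$ belongs to $V$. Let $e\in\mathcal M_\delta\cap G$. It decides ``$\delta\in\dot S$'', and $\delta\in S$, so $e\Vdash\delta\in\dot S$. The conditions of height at least $\delta$ are dense; let $d\in G$ be one. By Lemma~\ref{lem:lower} there is $r\in G$ below $p$, $e$, $d$ and all $h_\xi$ with $\xi<\delta$. Then $i\in a_r$ and $0<\delta\le\eta_r$.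

The rest of the argument takes place in $V$. Let $r'$ be given by Lemma~\ref{lem:rewrite}. Then $r'\le p$ and $r'\le h_\xi$ for $\xi<\delta$, since these conditions have height below $\delta$; and $r'\le e$, since $a_e\subseteq I$ and so $i\notin a_e$. Therefore $r'$ forces that $\dot C$ is closed and contains $\gamma_\xi\in(\xi,\delta)$ for every $\xi<\delta$, whence $r'\Vdash\delta\in\dot C$. Also $r'\Vdash\delta\in\dot S$ because $r'\le e$, and $r'\Vdash\delta\in\dot A_i$ because $\delta\in A^{r'}_i$. As $r'\le p$, this contradicts \eqref{eq:p}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]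
By Lemmas~\ref{lem:closed} and~\ref{lem:cc}, $P$ is $\sigma$-closed and $\omega_2$-c.c., and CH holds in $V[G]$. In $V[G]$, $T$ is an $\omega_1$-tree by Lemma~\ref{lem:generic}. Given a stationary $S$, Proposition~\ref{prop:dense} gives $i$ with $S'=S\cap A_i$ stationary, and $T{\upharpoonright}S'\subseteq T{\upharpoonright}A_i$ is special by Lemma~\ref{lem:generic}. So $T$ is densely special, and by Lemma~\ref{lem:dense} it is an SS Aronszajn tree. By Proposition~\ref{prop:nonspecial} it is not special, so it is a Hanazawa tree. The last sentence of the theorem follows because the consistency of ZFC implies the consistency of ZFC $+$ CH.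
\end{proof}

\begin{remark}\label{rem:final}
CH enters the construction only through Lemma~\ref{lem:cc}, and the argument uses the chain condition only to find the index $i\notin I$. The number of indices cannot be reduced. If supports are taken from $\omega_1$ instead of $\omega_2$, the proofs of Lemmas~\ref{lem:limit}, \ref{lem:closed}, \ref{lem:generic} and Proposition~\ref{prop:nonspecial} are unchanged, so the generic tree is non-special and special on each $A_i$. Remark~\ref{rem:aleph2} then yields a stationary set whose intersection with every $A_i$ is nonstationary.
\end{remark}

\begin{thebibliography}{9}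

\bibitem{ALC}
\emph{The 18th Asian Logic Conference (ALC 2025)},
\texttt{https://www2.kobe-u.ac.jp/\textasciitilde{}brendle/alc2025/ALC2025abstract.pdf}.

\bibitem{BMR}
Baumgartner, Malitz and Reinhardt,
\emph{Embedding trees in the rationals},
PNAS 67 (1970).

\end{thebibliography}
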